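
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title[Denominators for Hecke triangle functions]{Primes in the denominators of the Fourier coefficients of Hecke triangle functions}


\begin{abstract}
Let $J_m$ be the triangle function of the Hecke group $G(\lambda_m)$, $m\ge 3$, with Fourier expansion $\sum_{n\ge -1}a_nq^n$. The numbers $(64m^3)^{n+1}a_na_{-1}^n$ are rational. We prove a conjecture on the primes in their denominators: these are exactly the primes $p\nmid 2m$ with $p\not\equiv\pm1\pmod m$, and each of them appears for the first time at an index $n_0=p^k-1$. We determine $k$ and the exact power of $p$ at the index $n_0$, bound $k$ in terms of $m$, and show that every $k\ge2$ occurs for every odd prime $p$. The method compares, $p$-adically, the canonical coordinates of two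 hypergeometric equations related by Frobenius, and follows their difference along the orbit of the parameter.
\end{abstract}


\section{Introduction}

\subsection*{The question}
Let $m\ge3$ be an integer and $\lambda_m=2\cos\frac{\pi}{m}$. The Hecke group $G(\lambda_m)$ is generated by $z\mapsto z+\lambda_m$ and $z\mapsto-1/z$. It acts on the upper half-plane $\mathbb H$ as a triangle group with angles $0,\frac\pi2,\frac\pi m$ at the points $i\infty$, $i$ and $\rho_m=-e^{-\pi i/m}$. Let $J_m$ be its Hauptmodul, normalized by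
\[
J_m(\rho_m)=0,\qquad J_m(i)=1,\qquad J_m(i\infty)=\infty .
\]
Thus $J_m$ induces a bijection $G(\lambda_m)\backslash\mathbb H\to\mathbb C$, which is ramified of order $m$ over $0$, of order $2$ over $1$, and nowhere else. Its Fourier expansion is
\[
J_m(z)=\sum_{n=-1}^{\infty}a_nq^n,\qquad q=e^{2\pi iz/\lambda_m}.
\]

For $m=3$ we have $J_3=j/1728$, and the coefficients of $j$ are integers. For general $m$ two normalizations are needed before one can ask about arithmetic. The first concerns $a_{-1}$, which is rational for $m=3,4,6$ and transcendental otherwise (Wolfart). It only reflects the scale of $q$: in terms of $q/a_{-1}$,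
\[
J_m=\Bigl(\frac q{a_{-1}}\Bigr)^{-1}+\sum_{n\ge0}c_n\Bigl(\frac q{a_{-1}}\Bigr)^n,\qquad c_n=a_na_{-1}^n ,
\]
and the $c_n$ are rational (Lehner, Raleigh; this will also come out of Proposition~\ref{prop:mirror}). The second concerns $2$ and the primes dividing $m$, which are present from the start: $c_0=\frac{3m^2+4}{8m^2}$. They are removed by the factor $(64m^3)^{n+1}$. So put
\[
d_n=(64m^3)^{n+1}c_n=\frac{C_n}{D_n},\qquad \gcd(C_n,D_n)=1,
\]
that is, $a_n=C_n/(D_n\,a_{-1}^n\,2^{6n+6}m^{3n+3})$. Which primes are left in the $D_n$, and where do they appear first? The following was conjectured in \cite{UC}.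

\begin{conjecture}
Let $m=5$ or $m\ge7$. The primes dividing at least one $D_n$ with $n\ge1$ are exactly the primes $p$ with $p\nmid2m$ and $p\not\equiv\pm1\pmod m$. For each such prime, the least $n$ for which $p\mid D_n$ is $n_0=p^k-1$ for some $k\ge1$.
\end{conjecture}

\subsection*{What one would guess}
In the variable $x$ with $1/J_m=4x(1-x)$, the inverse of $J_m$ is a ratio of solutions of the hypergeometric equation with parameters $(\alpha,1-\alpha;1)$, where $\alpha=\frac12+\frac1m$. For such equations the Frobenius at $p\nmid 2m$ replaces $\alpha$ by the number $\alpha'\in(0,1)$ with $p\alpha'\equiv\alpha$ modulo $\mathbb Z$ and $\alpha'\in\mathbb Z_p$. Write $\alpha'=\frac12+\frac{t_1}m$; then $pt_1\equiv1\pmod m$. The equation depends only on $\alpha(1-\alpha)$, so it is unchanged when $\alpha'\in\{\alpha,1-\alpha\}$, that is, when $p\equiv\pm1\pmod m$. In this case one expects integrality at $p$, as for $j$. (For $m=3,4,6$ this covers all $p\nmid2m$.) For the other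 primes the equations for $\alpha$ and $\alpha'$ differ, and one expects a denominator as soon as the coefficient of $x^p$ enters; this would give $n_0=p-1$. But $\alpha$ and $\alpha'$ (or $\alpha$ and $1-\alpha'$) may be so close $p$-adically that nothing is seen in degree $p$. The denominator is then delayed, and the problem is to say until when. The answer is governed by the whole Frobenius orbit of $\alpha$.

\subsection*{The result}
Let $v=v_p$ be the $p$-adic valuation. For a prime $p\nmid2m$ define integers $t_0=1$ and, inductively, $t_{i+1}$ by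
\begin{equation}\label{eq:ti}
p\,t_{i+1}\equiv t_i\pmod m,\qquad |t_{i+1}|<\tfrac m2 .
\end{equation}
All $t_i$ are prime to $m\ge3$, so the residue class of $m/2$ never occurs and $t_{i+1}$ is well defined. Let
\[
r_i=v_p(t_i^2-t_{i+1}^2)\in\{0,1,2,\dots,\infty\}.
\]

\begin{theorem}\label{thm:main}
Let $m\ge3$ and let $p$ be a prime.
\begin{enumerate}
\item If $p\mid2m$ or $p\equiv\pm1\pmod m$, then $p\nmid D_n$ for all $n\ge0$.
\item If $p\nmid2m$ and $p\not\equiv\pm1\pmod m$, then there are indices $i\ge0$ with $r_i\le i$. Let $i$ be the least one and $k=i+1$. The least $n$ with $p\mid D_n$ is $n_0=p^k-1$, and $v_p(D_{n_0})=k-r_{k-1}\ge1$.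
\item In case \textup{(2)} we have $p^{k-1}\le m-1$, so $p-1\le n_0\le p(m-1)-1$. Moreover $k=1$ if and only if $p\nmid t_1^2-1$; this holds in particular whenever $p>\frac{m+1}2$.
\item For every odd prime $p$ and every $k\ge2$ the value $n_0=p^k-1$ occurs, for $m=p^{2k-1}+p-1$.
\end{enumerate}
\end{theorem}

In case (2) the prime $p$ is odd and $n_0\ge p-1\ge2$, so it does not matter whether $D_0$ is included. Parts (1) and (2) prove the conjecture, for all $m\ge3$; for $m=3,4,6$ the set of primes is empty.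

The rule $r_i\le i$ has a simple meaning. Up to the first stage $i$ at which it holds, the parameters at stages $i$ and $i+1$ of the orbit agree modulo $p^{r_i}$ and to no higher power, up to $\alpha\mapsto1-\alpha$. Their difference influences the coefficient of $x^{p^{i+1}}$, where it has been divided by $p^{i+1}$. A denominator appears at the first stage at which the division wins.

\subsection*{Plan}
Section~\ref{sec:reduction} turns the theorem into a question about $\exp f$ for a hypergeometric quotient $f$. Section~\ref{sec:frob} works out the prime $3$ by hand for $m=8$ and $m=5$ and states the key Proposition~\ref{prop:key} on the dependence of $f$ on the parameter. Section~\ref{sec:good} deduces parts (1) and (2) for $p\nmid2m$. The proposition is proved in Section~\ref{sec:proofkey} from an identity established in Section~\ref{sec:identity}. The same identity, with another $p$-adic analytic function, treats the difficult primes dividing $2m$ (Section~\ref{sec:bad}).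 Section~\ref{sec:k} proves parts (3) and (4).

Notation: $\theta$ denotes $x\frac d{dx}$ (or $X\frac d{dX}$), and $[x^n]\varphi$ is the coefficient of $x^n$ in $\varphi$. Primes on symbols, as in $\alpha'$, $w'$, $X'$ or $\theta'$, never denote derivatives.

\section{Reduction to a hypergeometric series}\label{sec:reduction}

\subsection{A second order equation}\label{ssec:ode}
Let $K$ be a field of characteristic $0$ and $u,w\in K$. We use Frobenius' method in the following form. Let $\varepsilon^2=0$, $N_w(s)=u(s^2+s)+w$, and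
\[
c_w(n,\varepsilon)=\prod_{j=0}^{n-1}\frac{N_w(j+\varepsilon)}{(1+j+\varepsilon)^2}\in K[\varepsilon],\qquad
F_w(X,\varepsilon)=\sum_{n\ge0}c_w(n,\varepsilon)X^{n+\varepsilon},
\]
where $X^\varepsilon=1+\varepsilon\log X$. Write
\[
F_w(X,\varepsilon)=F_w+\varepsilon F_w^*,\qquad F_w^*=F_w\log X+G_w .
\]
Since $c_w(0,\varepsilon)=1$, the series $F_w$ has constant term $1$ and $G_w\in XK[[X]]$. We have $(n+\varepsilon)^2c_w(n,\varepsilon)=N_w(n-1+\varepsilon)c_w(n-1,\varepsilon)$ for $n\ge1$, and for $n=0$ the left side is $\varepsilon^2=0$. Hence $\theta^2y=XN_w(\theta)y$ for $y=F_w(X,\varepsilon)$, and both $F_w$ and $F_w^*$ solve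
\begin{equation}\label{eq:ode}
(1-uX)\theta^2y=uX\,\theta y+wX\,y .
\end{equation}
Their Wronskian $W=F_w\theta F_w^*-F_w^*\theta F_w=F_w^2+F_w\theta G_w-G_w\theta F_w$ is a power series with $W(0)=1$, and \eqref{eq:ode} gives $\theta W=\frac{uX}{1-uX}W$. So
\begin{equation}\label{eq:wronski}
F_w\theta F_w^*-F_w^*\theta F_w=\frac1{1-uX}.
\end{equation}
Put $f_w=G_w/F_w$. Since $F_w^*/F_w=\log X+f_w$, we get
\begin{equation}\label{eq:f}
\theta(\log X+f_w)=\frac1{(1-uX)F_w^2},\qquad f_w(0)=0,
\end{equation}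
which determines $f_w$ from $F_w$. Multiplying both $u$ and $w$ by $\gamma\in K^\times$ multiplies $c_w(n,\varepsilon)$ by $\gamma^n$, so it replaces $F_w(X),f_w(X)$ by $F_w(\gamma X),f_w(\gamma X)$.

\subsection{The equation of $J_m$}
Let
\[
\alpha=\tfrac12+\tfrac1m,\qquad A=\alpha(1-\alpha)=\tfrac14-\tfrac1{m^2},
\]
and let $F,G,f$ be the series $F_w,G_w,f_w$ for $u=1$, $w=A$, in the variable $x$. Since $s^2+s+A=(s+\alpha)(s+1-\alpha)$,
\[
F(x)=\sum_{n\ge0}B(n)x^n,\qquad B(n)=\prod_{j<n}\frac{j^2+j+A}{(j+1)^2}=\frac{(\alpha)_n(1-\alpha)_n}{n!^2}.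
\]
Put $E=\frac1{(1-x)F^2}$. By \eqref{eq:f}, $[x^n]f=\frac1n[x^n]E$ for $n\ge1$. In particular
\begin{equation}\label{eq:f1}
[x]f=1-2A .
\end{equation}

\begin{proposition}\label{prop:mirror}
Define $x$ near the cusp by $1/J_m=4x(1-x)$, $x\to0$. Then $y:=x\exp f(x)$ equals $q/(4a_{-1})$, and
\begin{equation}\label{eq:cn}
\frac1{x(1-x)}=\frac1y+\sum_{n\ge0}4^{n+1}c_ny^n .
\end{equation}
In particular all $c_n$ are rational, and $c_0=\frac{3m^2+4}{8m^2}$.
\end{proposition}

The substitution $4x(1-x)$ is the natural one: the hypergeometric equation with parameters $(\alpha,1-\alpha;1)$ has angles $0,0,\frac{2\pi}m$, and the reflection $x\mapsto1-\bar x$ halves such a triangle into two with angles $0,\frac\pi2,\frac\pi m$. The proof compares Schwarzian derivatives. Recall that $\{z,x\}=\frac{d}{dx}\bigl(\frac{z_{xx}}{z_x}\bigr)-\frac12\bigl(\frac{z_{xx}}{z_x}\bigr)^2$ is holomorphic where $z$ is locally biholomorphic, that it is unchanged by M\"obius maps of $z$, that two functions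 with the same Schwarzian differ by a M\"obius map, and that the ratio of two independent solutions of $y_{xx}+Py_x+Qy=0$ has Schwarzian $2Q-P_x-\frac12P^2$.

\begin{proof}
Regard $z$ as a multivalued function of $x$ through $J_m(z)=\frac1{4x(1-x)}$.

\emph{On $\mathbb C\setminus\{0,1\}$.} If $x\ne0,1,\frac12$, then $J_m\ne0,1,\infty$ and $dJ_m/dx\ne0$. So there are locally biholomorphic germs $z(x)$, and any two differ by an element of $G(\lambda_m)$. Hence $\{z,x\}$ is single valued and holomorphic on $\mathbb C\setminus\{0,1,\frac12\}$. At $x=\frac12$ use $1-1/J_m=(1-2x)^2$: since $J_m$ is ramified of order $2$ at $z=i$, the left side is the square of a local coordinate at $i$, and setting this coordinate equal to $1-2x$ defines a locally biholomorphic germ $z(x)$ with $z(\frac12)=i$. Thus $\{z,x\}$ extends holomorphically to $x=\frac12$.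

\emph{Near $x=0$ and $x=1$.} As $1/J_m$ is a local coordinate in $q$, $q$ is a holomorphic function of $x$ with $q=4a_{-1}x(1+O(x))$. So there is a branch $z=\frac{\lambda_m}{2\pi i}(\log x+\text{holomorphic})$. For it $z_{xx}/z_x=-\frac1x+\text{holomorphic}$, and $\{z,x\}=\frac1{2x^2}+O(\frac1x)$. Since $4x(1-x)$ is invariant under $x\mapsto1-x$, so is $\{z,x\}$, and $\{z,x\}=\frac1{2(1-x)^2}+O(\frac1{1-x})$ near $1$.

\emph{Near $x=\infty$.} Here $J_m=-\frac1{4x^2}\cdot(\text{unit in }1/x)$, and $J_m$ is a local coordinate in $\bigl(\frac{z-\rho_m}{z-\bar\rho_m}\bigr)^m$. So $\frac{z-\rho_m}{z-\bar\rho_m}=x^{-2/m}\cdot(\text{unit in }1/x)$. For a function of the form $x^b\cdot(\text{unit in }1/x)$ with $b\ne0$, the quotient of the second by the first derivative is $\frac{b-1}x+O(x^{-2})$, and the Schwarzian is $\frac{1-b^2}{2x^2}+O(x^{-3})$. Therefore $\{z,x\}=\frac{1-4/m^2}{2x^2}+O(x^{-3})$.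

Consequently $\{z,x\}-\frac1{2x^2}-\frac1{2(1-x)^2}$ is holomorphic on $\mathbb C\setminus\{0,1\}$, has at most simple poles at $0$ and $1$, and is $O(x^{-2})$ at $\infty$. So it equals $\frac c{x(1-x)}$ for a constant $c$. Comparing coefficients of $x^{-2}$ at $\infty$ gives $1-c=\frac12-\frac2{m^2}$, that is, $c=\frac12+\frac2{m^2}=1-2A$.

On the other hand, \eqref{eq:ode} with $u=1$, $w=A$ is $x(1-x)y_{xx}+(1-2x)y_x-Ay=0$, so $P=\frac1x-\frac1{1-x}$ and $Q=-\frac A{x(1-x)}$. Here $-P_x=\frac1{x^2}+\frac1{(1-x)^2}$ and $P^2=\frac1{x^2}+\frac1{(1-x)^2}-\frac2{x(1-x)}$, so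
\[
2Q-P_x-\tfrac12P^2=\frac1{2x^2}+\frac1{2(1-x)^2}+\frac{1-2A}{x(1-x)}=\{z,x\}.
\]
The series $F,G$ converge for $|x|<1$, because $0,1,\infty$ are the only singularities of the equation, and they are regular. As $\log x+f$ is the ratio of the solutions $F\log x+G$ and $F$, the branch of $z$ near $0$ found above is $z=T(\log x+f)$ with $T$ a M\"obius map. One positive turn around $0$ changes $z$ into $z+\lambda_m$, since $q$ has a simple zero there, and $\log x+f$ into $\log x+f+2\pi i$. So $T(\omega+2\pi i)=T(\omega)+\lambda_m$ identically. Hence $T(\infty)=\infty$, and $T$ is affine with slope $\lambda_m/2\pi i$. Thus $q=\mathrm{const}\cdot x\exp f$, and $q\sim4a_{-1}x$ shows that the constant is $4a_{-1}$. Finally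
\[
\frac1{x(1-x)}=4J_m=\frac{4a_{-1}}q+\sum_{n\ge0}4a_nq^n=\frac1y+\sum_{n\ge0}4^{n+1}c_ny^n .
\]
As $f$ has rational coefficients, so does the right side. Its constant term is $4c_0$; that of $\frac1{x(1-x)}=\frac1x+\frac1{1-x}$ in terms of $y$ is $[x]f+1=2-2A=\frac32+\frac2{m^2}$, by \eqref{eq:f1}.
\end{proof}

\subsection{What has to be shown}
Put $S=16m^3$, $x=SX$, $y=SV$. Multiplying \eqref{eq:cn} by $S$ and using $(4S)^{n+1}c_n=d_n$, we get
\begin{equation}\label{eq:dn}
V=X\exp f(SX),\qquad\frac1{X(1-SX)}=\frac1V+\sum_{n\ge0}d_nV^n .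
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $p$ be a prime.
\begin{enumerate}
\item[(a)] If $\exp f(SX)\in\mathbb Z_p[[X]]$, then $d_n\in\mathbb Z_p$ for all $n\ge0$. In the hypothesis $S$ may be replaced by any $\mathbb Z_p^\times$-multiple.
\item[(b)] Let $p\nmid2m$ and $\exp f=1+\sum_{n\ge1}e_nx^n$. If $e_n\in\mathbb Z_p$ for $n<\nu$ and $e_\nu\notin\mathbb Z_p$, then $d_n\in\mathbb Z_p$ for $n\le\nu-2$ and $v(d_{\nu-1})=v(e_\nu)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The hypothesis gives $V\in X(1+X\mathbb Z_p[[X]])$, so $X\in V(1+V\mathbb Z_p[[V]])$. Now use $\frac1{X(1-SX)}=\frac1X+\frac S{1-SX}$. Replacing $S$ by a unit multiple in the hypothesis amounts to rescaling $X$ by a unit.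

(b) Invert $y=x(1+\sum e_nx^n)$ as $x=y(1+\sum\tilde e_ny^n)$. Here $\tilde e_n$ is $-e_n$ plus an integer polynomial in $e_1,\dots,e_{n-1}$. So $\tilde e_n\in\mathbb Z_p$ for $n<\nu$ and $\tilde e_\nu\equiv-e_\nu$ modulo $\mathbb Z_p$. Write $\frac1{x(1-x)}=\frac1x+\frac1{1-x}$. For $j\le\nu-1$ the coefficient of $y^j$ in $\frac1{1-x}$ is an integer polynomial in $\tilde e_1,\dots,\tilde e_{j-1}$, hence integral. In $\frac1x=y^{-1}(1+\sum\tilde e_ny^n)^{-1}$ the coefficient of $y^{n-1}$ is $-\tilde e_n$ plus an integer polynomial in $\tilde e_1,\dots,\tilde e_{n-1}$: integral for $n<\nu$, and congruent to $-\tilde e_\nu\equiv e_\nu$ modulo $\mathbb Z_p$ for $n=\nu$. By \eqref{eq:cn} this describes $4^{n+1}c_n$ for $n\le\nu-1$. As $4$ and $64m^3$ are $p$-adic units and $v(e_\nu)<0$, the claim follows.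
\end{proof}

So for $p\nmid2m$ everything is decided by the first non-integral coefficient of $\exp f$, at $x^\nu$; it will be found at $\nu=p^k$.

\section{Frobenius and the parameter}\label{sec:frob}

\subsection{The prime $3$ by hand}\label{ssec:hand}
Let $3\nmid m$ and $E=\sum E_nx^n$. As $[x^n]f=E_n/n$,
\[
e_1=E_1,\qquad e_2=\frac{E_2+E_1^2}2,\qquad
e_3=\frac{E_3}3+\frac{E_1E_2}2+\frac{E_1^3}6=\frac{2E_3+E_1^3}6+\frac{E_1E_2}2 .
\]
So $3$ may enter in degree $3$, through $E_3/3$, but the exponential contributes $E_1^3/6$ and the two may cancel. We have $B(1)=A$, $B(2)=\frac{A(A+2)}4$, $B(3)=\frac{A(A+2)(A+6)}{36}$.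

\emph{$m=8$.} Here $A=\frac{15}{64}$ and $B(3)=\frac1{36}\cdot\frac{15\cdot143\cdot399}{64^3}=\frac{5\cdot143\cdot133}{4\cdot64^3}$, a $3$-adic unit.

\emph{$m=5$.} Here $A=\frac{21}{100}$ and $B(3)=\frac1{36}\cdot\frac{21\cdot221\cdot621}{10^6}=\frac{9\cdot161\cdot221}{4\cdot10^6}$, which is divisible by $3$.

In both cases $B(1),B(2),B(3)$ are $3$-integral, hence so are $E_1,E_2,E_3$ and $e_1,e_2$. Moreover $3$ divides $A$ and $B(2)$. So modulo $3$ and up to degree $3$ we have $F^{-2}\equiv1+B(3)x^3$, hence $E_1\equiv E_2\equiv1$ and $E_3\equiv1+B(3)$, and $2E_3+E_1^3\equiv2B(3)$. For $m=8$ we get $v(e_3)=-1$. By Lemma~\ref{lem:reduction}(b) with $\nu=3$, the prime $3$ appears first in $D_2$, with exponent $1$. For $m=5$ we get $e_3\in\mathbb Z_3$: the denominator is delayed. What distinguishes $5$ from $8$, and how long is the delay?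

\subsection{The criterion of Dieudonn\'e and Dwork}
The cancellation just seen is governed by the following lemma.

\begin{lemma}[Dieudonn\'e--Dwork]\label{lem:dd}
Let $\varphi\in x\mathbb Q_p[[x]]$. If $h:=\varphi(x)-p^{-1}\varphi(x^p)\in\mathbb Z_p[[x]]$, then $\exp\varphi\in1+x\mathbb Z_p[[x]]$.
\end{lemma}

\begin{proof}
Let $\mathrm{AH}(x)=\exp\sum_{j\ge0}x^{p^j}/p^j$. Then $\mathrm{AH}(x)=\prod_{p\nmid n}(1-x^n)^{-\mu(n)/n}$ with the M\"obius function $\mu$, because
\[
-\sum_{p\nmid n}\frac{\mu(n)}n\log(1-x^n)=\sum_{N\ge1}\frac{x^N}N\sum_{n\mid N,\ p\nmid n}\mu(n),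
\]
and the inner sum runs over the divisors of the prime-to-$p$ part of $N$, so it is $1$ if $N$ is a power of $p$ and $0$ otherwise. For $a\in\mathbb Z_p$ the binomial coefficients $\binom aj$ lie in $\mathbb Z_p$, so $(1+x\mathbb Z_p[[x]])^a\subset1+x\mathbb Z_p[[x]]$. Hence $\mathrm{AH}\in1+x\mathbb Z_p[[x]]$. Iterating the definition of $h=\sum_{n\ge1}h_nx^n$ gives $\varphi=\sum_jp^{-j}h(x^{p^j})$, so $\exp\varphi=\prod_n\mathrm{AH}(x^n)^{h_n}$ is integral.
\end{proof}

\subsection{The Frobenius on parameters}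
Let $p$ be an odd prime. For $\alpha\in\mathbb Z_p$ (no longer only $\frac12+\frac1m$) let $F_\alpha,f_\alpha\in\mathbb Q_p[[x]]$ be the series of \S\ref{ssec:ode} with $u=1$, $w=\alpha(1-\alpha)$. Then
\[
F_\alpha=\sum_n\frac{(\alpha)_n(1-\alpha)_n}{n!^2}x^n=\sum_n\binom{-\alpha}n\binom{\alpha-1}nx^n\in\mathbb Z_p[[x]].
\]
Both $F_\alpha$ and $f_\alpha$ depend only on $\alpha(1-\alpha)$, and their coefficients are polynomials in it over $\mathbb Q$, by \eqref{eq:f}. As in \eqref{eq:f1}, $[x]f_\alpha=1-2\alpha(1-\alpha)$. Put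
\[
\alpha'=\frac{\alpha+\mu}p,\qquad\mu\in\{0,\dots,p-1\},\ \mu\equiv-\alpha\pmod p .
\]
The map $\alpha\mapsto\alpha'$ is continuous on $\mathbb Z_p$. Replacing $\alpha$ by $1-\alpha$ replaces $\mu$ by $p-1-\mu$, so $(1-\alpha)'=1-\alpha'$. Write $\alpha_0=\alpha$, $\alpha_{i+1}=\alpha_i'$, and
\begin{equation}\label{eq:g}
g_\alpha(x)=f_\alpha(x)-p^{-1}f_{\alpha'}(x^p)=g_{1-\alpha}(x).
\end{equation}
For $r\ge1$ write $\alpha\sim_r\tilde\alpha$ if $\alpha\equiv\tilde\alpha$ or $\alpha\equiv1-\tilde\alpha$ modulo $p^r$.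

\begin{proposition}\label{prop:key}
Let $p$ be odd and $\alpha,\tilde\alpha\in\mathbb Z_p$.
\begin{enumerate}
\item[(i)] $g_\alpha\in x\mathbb Z_p[[x]]$.
\item[(ii)] Let $r\ge1$ and $t\ge0$. If $\alpha_l\sim_r\tilde\alpha_l$ for $0\le l<t$, then $F_\alpha\equiv F_{\tilde\alpha}$ and $g_\alpha\equiv g_{\tilde\alpha}$ modulo $p^r$ in all degrees $<p^t$.
\end{enumerate}
\end{proposition}

Part (i) is the integrality one hopes for, with $f_{\alpha'}$ instead of $f_\alpha$ on the right. Part (ii) says how $g_\alpha$ varies with $\alpha$. One cannot ask for a congruence in all degrees: $\alpha\mapsto\alpha'$ divides by $p$, so closeness modulo $p^r$ is lost along the orbit. But each further stage of the orbit at which the parameters are still close gives $p$ times as many degrees. The proof is in Section~\ref{sec:proofkey}.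

\subsection{The two examples explained}\label{ssec:explained}
Let $p\nmid2m$, $\alpha=\frac12+\frac1m$ (so $f=f_\alpha$) and $T=f_\alpha-f_{\alpha'}$. By \eqref{eq:g},
\begin{equation}\label{eq:defect}
f_\alpha(x)-p^{-1}f_\alpha(x^p)=g_\alpha(x)-p^{-1}T(x^p),
\end{equation}
so by Proposition~\ref{prop:key}(i) and Lemma~\ref{lem:dd} only the coefficients of $T$ can spoil the integrality of $\exp f_\alpha$. We shall see in \S\ref{ssec:orbit} that $\alpha_j=\frac12+\frac{t_j}m$ with the $t_j$ of \eqref{eq:ti}. Hence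
\begin{equation}\label{eq:f1t}
[x]f_{\alpha_j}=1-2\Bigl(\frac14-\frac{t_j^2}{m^2}\Bigr)=\frac12+\frac{2t_j^2}{m^2}=[x]g_{\alpha_j},\qquad [x]T=\frac{2(1-t_1^2)}{m^2}.
\end{equation}
The first possible obstruction is therefore in degree $p$, and it is present exactly when $p\nmid t_1^2-1$.

For $p=3$, $m=8$ we have $t_1=3$: $\alpha=\frac58$, $\alpha'=\frac78$, and $9-1$ is prime to $3$. For $m=5$ we have $t_1=2$, and $3\mid4-1$. This is the difference found in \S\ref{ssec:hand}.

Let us find the delayed obstruction for $m=5$. The orbit is $\alpha_0=\frac7{10}$, $\alpha_1=\frac9{10}$, $\alpha_2=\frac3{10}=1-\alpha_0$. Hence $f_{\alpha_2}=f_{\alpha_0}$, and \eqref{eq:g} gives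
\[
T(x)=(g_{\alpha_0}-g_{\alpha_1})(x)+\tfrac13(f_{\alpha_1}-f_{\alpha_2})(x^3)=(g_{\alpha_0}-g_{\alpha_1})(x)-\tfrac13T(x^3).
\]
Modulo $3$ we have $\alpha_0\equiv1-\alpha_1$ and $\alpha_1\equiv\alpha_2$. So Proposition~\ref{prop:key}(ii) with $r=1$, $t=2$ shows that $g_{\alpha_0}-g_{\alpha_1}$ is divisible by $3$ in degrees $<9$. Therefore $[x]T$ and $[x^2]T$ are divisible by $3$, while
\[
[x^3]T\equiv-\tfrac13[x]T=\tfrac13\cdot\tfrac6{25}=\tfrac2{25}\pmod 3
\]
is a unit. On the right side of \eqref{eq:defect} the first non-integral term is $-\frac13[x^3]T\cdot x^9$. Hence (the general argument is in Section~\ref{sec:good}) the first non-integral coefficient of $\exp f$ is $e_9$, with $v(e_9)=-1$, and $3$ appears first in $D_8$.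

\section{Primes not dividing $2m$}\label{sec:good}

In this section $p\nmid2m$, $\alpha=\frac12+\frac1m\in\mathbb Z_p$, so that $f=f_\alpha$, and Proposition~\ref{prop:key} is granted. We prove parts (1) and (2) of Theorem~\ref{thm:main} for these $p$.

\subsection{The orbit of $\alpha$}\label{ssec:orbit}
From $\alpha\in(0,1)$ and $\alpha'=\frac{\alpha+\mu}p$ with $0\le\mu\le p-1$ we get $\alpha_i\in(0,1)$ for all $i$. Write $\alpha_i=\frac12+\frac{\hat t_i}m$, so that $|\hat t_i|<\frac m2$ and $\hat t_0=1$. From $p\alpha_{i+1}=\alpha_i+\mu_i$ we get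
\begin{equation}\label{eq:orbit}
p\,\hat t_{i+1}=\hat t_i+m\Bigl(\mu_i-\frac{p-1}2\Bigr),\qquad0\le\mu_i\le p-1 .
\end{equation}
If $\hat t_i\in\mathbb Z$, then $p\,\hat t_{i+1}\in\mathbb Z$ because $p$ is odd; as also $\hat t_{i+1}=m(\alpha_{i+1}-\frac12)\in\mathbb Z_p$, we get $\hat t_{i+1}\in\mathbb Z$. So the $\hat t_i$ satisfy \eqref{eq:ti}, that is, $\hat t_i=t_i$. Recall that $\gcd(t_i,m)=1$.

\subsection{The case $p\equiv\pm1\pmod m$}
Then $t_1=\pm1$ and $\alpha'\in\{\alpha,1-\alpha\}$, so $f_{\alpha'}=f_\alpha$ and $g_\alpha=f_\alpha-p^{-1}f_\alpha(x^p)$. By Proposition~\ref{prop:key}(i) and Lemma~\ref{lem:dd}, $\exp f\in\mathbb Z_p[[x]]$. By Lemma~\ref{lem:reduction}(a), $p\nmid D_n$ for all $n$.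

\subsection{The case $p\not\equiv\pm1\pmod m$: closeness along the orbit}
If $t_{i+1}=\pm t_i$, then $\pm pt_i\equiv t_i\pmod m$ and hence $p\equiv\pm1\pmod m$. So $t_i^2\ne t_{i+1}^2$ for all $i$. Each $r_i$ is finite, and $p^{r_i}\le|t_i^2-t_{i+1}^2|<\frac{m^2}4$. The $r_i$ are bounded, so there is a least $i$ with $r_i\le i$. Fix it.

For $j<i$ we have $r_j\ge j+1\ge1$, so $t_{j+1}^2\equiv t_j^2\pmod p$; as $t_0=1$, all of $t_0,\dots,t_i$ are prime to $p$. Therefore, if $j\le i$ and $r_j\ge1$, then $p$ divides exactly one of $t_j\pm t_{j+1}$ (otherwise $p\mid2t_j$), with exponent $r_j$. Since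
\[
\alpha_j-\alpha_{j+1}=\frac{t_j-t_{j+1}}m,\qquad\alpha_j-(1-\alpha_{j+1})=\frac{t_j+t_{j+1}}m,
\]
we obtain
\begin{equation}\label{eq:close}
\alpha_j\sim_{r_j}\alpha_{j+1}\text{ with }r_j\ge j+1\quad(j<i),\qquad\alpha_i\sim_{r_i}\alpha_{i+1}\text{ if }r_i\ge1 .
\end{equation}

\subsection{The defect $T$}
Let $T=f_{\alpha_0}-f_{\alpha_1}$, as in \S\ref{ssec:explained}, and $\Delta_j=g_{\alpha_j}-g_{\alpha_{j+1}}$. Iterating \eqref{eq:g} gives $f_{\alpha_0}=\sum_jp^{-j}g_{\alpha_j}(x^{p^j})$, and the same for $f_{\alpha_1}$ with the orbit shifted. So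
\begin{equation}\label{eq:T}
T=\sum_{j\ge0}p^{-j}\Delta_j(x^{p^j}).
\end{equation}
We show that the first coefficient of $T$ not divisible by $p$ is at $x^{p^i}$. The reason is that for $j<i$ the closeness of $\alpha_j$ and $\alpha_{j+1}$ more than compensates the factor $p^{-j}$, while for $j=i$ it does not.

\emph{Step 1: $[x^n]T\in p\mathbb Z_p$ for $n<p^i$.} Only the terms with $j<i$ contribute, through coefficients of $\Delta_j$ in degrees $<p^{i-j}$. For $0\le l<i-j$ we have $r_{j+l}\ge j+l+1\ge j+1$, so $\alpha_{j+l}\sim_{j+1}\alpha_{j+l+1}$ by \eqref{eq:close}. Proposition~\ref{prop:key}(ii), applied to $\alpha_j$ and $\alpha_{j+1}$ with $r=j+1$ and $t=i-j$, gives $\Delta_j\equiv0$ modulo $p^{j+1}$ in degrees $<p^{i-j}$. This compensates the factor $p^{-j}$ and leaves a factor $p$.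

\emph{Step 2: $v([x^{p^i}]T)=r_i-i\le0$.} The terms with $j>i$ do not contribute. By \eqref{eq:f1t}, the term $j=i$ contributes
\[
p^{-i}[x]\Delta_i=p^{-i}\cdot\frac{2(t_i^2-t_{i+1}^2)}{m^2},
\]
of valuation $r_i-i$. For $j<i$ put $\rho=\min(j+1,r_i)$. If $\rho\ge1$, then $\alpha_{j+l}\sim_\rho\alpha_{j+l+1}$ for $0\le l\le i-j$: for $l<i-j$ because $r_{j+l}\ge j+1$, and for $l=i-j$ because $r_i\ge\rho$. So Proposition~\ref{prop:key}(ii) with $r=\rho$ and $t=i-j+1$ gives $v([x^{p^{i-j}}]\Delta_j)\ge\rho$. If $\rho=0$, this is Proposition~\ref{prop:key}(i). Hence the $j$-th term has valuation at least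
\[
\rho-j=\min(1,r_i-j)>r_i-i,
\]
because $r_i-i\le0$ and $j<i$. So the term $j=i$ dominates.

\emph{Step 3: from $T$ to $\exp f$.} Let $M=p^i$ and split $T=T_<+T_\ge$ into the parts of degree $<M$ and $\ge M$. By \eqref{eq:defect}, $f_\alpha-p^{-1}f_\alpha(x^p)=h+\bar h$ with
\[
h=g_\alpha-p^{-1}T_<(x^p)\in x\mathbb Z_p[[x]],\qquad\bar h=-p^{-1}T_\ge(x^p);
\]
the integrality of $h$ is Proposition~\ref{prop:key}(i) and Step 1. Iterating, $f_\alpha=\Phi+\Psi$ with
\[
\Phi=\sum_jp^{-j}h(x^{p^j}),\qquad\Psi=\sum_jp^{-j}\bar h(x^{p^j})=-p^{-1}[x^M]T\cdot x^{pM}+O(x^{pM+1}).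
\]
Since $\Phi-p^{-1}\Phi(x^p)=h$, Lemma~\ref{lem:dd} gives $\exp\Phi\in1+x\mathbb Z_p[[x]]$. Hence in $\exp f=\exp\Phi\cdot\exp\Psi=1+\sum e_nx^n$ we have $e_n\in\mathbb Z_p$ for $n<p^{i+1}$ and $e_{p^{i+1}}\equiv-p^{-1}[x^{p^i}]T$ modulo $\mathbb Z_p$. By Step 2, $v(e_{p^{i+1}})=r_i-i-1\le-1$.

Lemma~\ref{lem:reduction}(b) with $\nu=p^{i+1}$ now says that $d_n\in\mathbb Z_p$ for $n<p^{i+1}-1$ and $v(d_{p^{i+1}-1})=r_i-i-1$. With $k=i+1$ this is part (2) of Theorem~\ref{thm:main}. \qed

\section{A Frobenius identity}\label{sec:identity}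

We now compare the equation \eqref{eq:ode} for a parameter $w$ in the variable $X$ with the one for a parameter $w'$ in the variable $X^p$. The idea is to split $F_w(X,\varepsilon)$ according to the residue of the exponent modulo $p$. Suppose that the quotient of the coefficients $c_w(pn,\varepsilon)$ and $c_{w'}(n,\varepsilon/p)$ is given, up to a factor independent of $n$, by the values of a $p$-adic analytic function $\Lambda$ at the exponent $n+\varepsilon/p$. A function of the exponent is a differential operator, here of infinite order; but \eqref{eq:ode} reduces it to order one. Keeping $\varepsilon$ makes $F_w$ and $F_w^*$ transform by the same operator, and the quotient $f_w=G_w/F_w$ can then be read off from the Wronskian.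

Let $p$ be any prime and $u,w,w'\in\mathbb Z_p$; the notation is that of \S\ref{ssec:ode} over $K=\mathbb Q_p$, with the same $u$ for $w$ and $w'$.

\begin{lemma}\label{lem:identity}
Suppose that $F_w,F_{w'}\in\mathbb Z_p[[X]]$ and that there is a series $\Lambda(s)=\sum\Lambda_ks^k$ with $\Lambda_0=1$, $\Lambda_k\in p\mathbb Z_p$ for $k\ge1$, $\Lambda_k\to0$, and
\begin{equation}\label{eq:H}
c_w(pn,\varepsilon)\,\Lambda(\varepsilon/p)=\Lambda(n+\varepsilon/p)\,c_{w'}(n,\varepsilon/p)\qquad(n\ge0).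
\end{equation}
For $0\le a<p$ let
\[
R_a(s)=\prod_{j<a}\frac{N_w(ps+j)}{(ps+1+j)^2},\qquad\Lambda R_a=\sum_{k\ge0}\pi_{a,k}s^k .
\]
Define $\gamma_k,\delta_k\in\mathbb Z_p[[X]]$ by $\gamma_0=1$, $\delta_0=0$ and
\[
\gamma_{k+1}=\theta\gamma_k+\frac{w'X}{1-uX}\delta_k,\qquad\delta_{k+1}=\gamma_k+\theta\delta_k+\frac{uX}{1-uX}\delta_k,
\]
and put
\[
\mathcal A=\sum_{a<p}\sum_{k\ge0}X^a\pi_{a,k}\gamma_k(X^p),\qquad\mathcal B=p^{-1}\sum_{a<p}\sum_{k\ge1}X^a\pi_{a,k}\delta_k(X^p).
\]
Then $\mathcal A,\mathcal B\in\mathbb Z_p[[X]]$, and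
\begin{gather}
F_w(X)=\mathcal A\,F_{w'}(X^p)+p\,\mathcal B\,(\theta F_{w'})(X^p),\label{eq:Fid}\\
f_w(X)-p^{-1}f_{w'}(X^p)=-\frac{\Lambda_1}p+\frac{\mathcal B}{(1-uX^p)F_w(X)F_{w'}(X^p)}\in\mathbb Z_p[[X]].\label{eq:fid}
\end{gather}
\end{lemma}

\begin{proof}
\emph{Integrality of $\mathcal A$ and $\mathcal B$.} For $j<a\le p-1$ the number $1+j$ is a $p$-adic unit. So $R_a$ is a power series in $ps$ over $\mathbb Z_p$; its coefficient of $s^k$ lies in $p^k\mathbb Z_p$, and it converges on $\mathbb Z_p$ to the rational function. Together with the hypothesis on $\Lambda$ this gives $\pi_{a,k}\in p\mathbb Z_p$ for $k\ge1$ and $\pi_{a,k}\to0$. So $\mathcal A$ and $\mathcal B$ converge coefficientwise and are integral.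

\emph{The splitting.} A series $H(s)$ over $\mathbb Z_p$ with coefficients tending to $0$ can be evaluated at $n+\varepsilon/p$, as $H(n)+\frac\varepsilon p\frac{dH}{ds}(n)$, and this evaluation is multiplicative. Let $X'=X^p$ and $\theta'=X'\frac d{dX'}=\theta/p$. We have
\[
c_w(pn+a,\varepsilon)=c_w(pn,\varepsilon)\,R_a(n+\tfrac\varepsilon p),\qquad X^{pn+\varepsilon}=X'^{\,n+\varepsilon/p},
\]
and $X'^{\,n+\varepsilon/p}$ is an eigenvector of $\theta'$ with eigenvalue $n+\varepsilon/p$. So \eqref{eq:H} gives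
\begin{align*}
\Lambda(\varepsilon/p)F_w(X,\varepsilon)&=\sum_{a<p}X^a\sum_{n\ge0}(\Lambda R_a)(n+\tfrac\varepsilon p)\,c_{w'}(n,\tfrac\varepsilon p)\,X'^{\,n+\varepsilon/p}\\
&=\sum_{a<p}X^a\sum_{k\ge0}\pi_{a,k}\,\theta'^k F_{w'}(X',\varepsilon/p).
\end{align*}
The sums over $n$ and $k$ may be interchanged: for each fixed power of $X$ only one pair $(a,n)$ is involved, and the sum over $k$ converges there.

\emph{Reduction to order one.} On solutions of \eqref{eq:ode} for $w'$ we have $\theta^2=\frac{uX}{1-uX}\theta+\frac{w'X}{1-uX}$, and induction on $k$ gives $\theta^k=\gamma_k+\delta_k\theta$ there: applying $\theta$ to $\gamma_ky+\delta_k\theta y$ yields exactly the recursion for $\gamma_{k+1},\delta_{k+1}$. Both components of $F_{w'}(X',\varepsilon/p)$ are such solutions in the variable $X'$. Hence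
\[
\Lambda(\varepsilon/p)F_w(X,\varepsilon)=\mathcal A\,F_{w'}(X',\varepsilon/p)+p\,\mathcal B\,\theta'F_{w'}(X',\varepsilon/p).
\]

\emph{Comparison.} The part without $\varepsilon$ is \eqref{eq:Fid}. The coefficient of $\varepsilon$ gives
\[
\frac{\Lambda_1}pF_w+F_w^*=\frac1p\Bigl(\mathcal A\,F_{w'}^*(X')+p\,\mathcal B\,(\theta F_{w'}^*)(X')\Bigr).
\]
Eliminate $\mathcal A$ by \eqref{eq:Fid} and use the Wronskian \eqref{eq:wronski} for $w'$ at $X'$:
\[
\mathcal A\,F_{w'}^*(X')+p\,\mathcal B\,(\theta F_{w'}^*)(X')=\frac{F_{w'}^*(X')}{F_{w'}(X')}F_w+\frac{p\,\mathcal B}{(1-uX')F_{w'}(X')}.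
\]
Substitute this in the preceding formula, divide by $F_w$, and insert $F_w^*/F_w=\log X+f_w$ and $(F_{w'}^*/F_{w'})(X')=p\log X+f_{w'}(X^p)$; the logarithms cancel, and the equality in \eqref{eq:fid} results. The right side is integral because $\Lambda_1\in p\mathbb Z_p$ and because $F_w,F_{w'}$ are integral with constant term $1$.
\end{proof}

\section{Dependence on the parameter: proof of Proposition~\ref{prop:key}}\label{sec:proofkey}

Let $p$ be odd. For $\alpha=-\ell$ with an integer $\ell\ge0$ the function $\Lambda$ of Lemma~\ref{lem:identity} is a finite product, and its dependence on $\ell$ modulo $p^r$ is visible. The general case follows by continuity, since the numbers $-\ell$ are dense in $\mathbb Z_p$.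

\subsection{Step 1: the identity for $\alpha=-\ell$}
Let $\ell=\mu+p\ell'$ with $0\le\mu<p$. Then $\alpha'=-\ell'$. We use Section~\ref{sec:identity} with $u=1$ and
\[
N_w(s)=(s-\ell)(s+1+\ell),\qquad N_{w'}(s)=(s-\ell')(s+1+\ell'),
\]
so $w=-\ell(\ell+1)$ and $w'=-\ell'(\ell'+1)$. In
\[
c_w(pn,\varepsilon)=\prod_{j<pn}\frac{(j-\ell+\varepsilon)(j+1+\ell+\varepsilon)}{(j+1+\varepsilon)^2}
\]
the factors whose integer part is divisible by $p$ occur for $j=\mu+ph$, for $j=ph+p-1-\mu$, and for $j=ph+p-1$, respectively, with $0\le h<n$. They are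
\[
p\bigl(h-\ell'+\tfrac\varepsilon p\bigr),\qquad p\bigl(h+1+\ell'+\tfrac\varepsilon p\bigr),\qquad p\bigl(h+1+\tfrac\varepsilon p\bigr),
\]
the last one squared in the denominator. The powers of $p$ cancel, and together these factors contribute $c_{w'}(n,\varepsilon/p)$. Put $\zeta=pn+\varepsilon$. In the following products only integers $j$ prime to $p$ are admitted. The remaining factors are
\[
\frac{\prod_{j=\ell+1}^{\ell+pn}(j+\varepsilon)}{\prod_{j=1}^{pn}(j+\varepsilon)}\cdot\frac{\prod_{j=-\ell}^{pn-1-\ell}(j+\varepsilon)}{\prod_{j=0}^{pn-1}(j+\varepsilon)}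
=\prod_{j=1}^{\ell}\frac{j+\zeta}{j+\varepsilon}\cdot\prod_{j=1}^{\ell}\frac{-j+\varepsilon}{-j+\zeta}.
\]
For the first quotient, multiply numerator and denominator by $\prod_{j=1}^{\ell}(j+\varepsilon)$ and cancel $\prod_{j=1}^{pn}(j+\varepsilon)$; the factors with $pn<j\le pn+\ell$ remain in the numerator. For the second, multiply both by $\prod_{j=pn-\ell}^{pn-1}(j+\varepsilon)$ and cancel $\prod_{j=0}^{pn-1}(j+\varepsilon)$ in the same way. So the remaining factors are $\lambda_\ell(\zeta)/\lambda_\ell(\varepsilon)$ with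
\[
\lambda_\ell(z)=\prod_{1\le j\le\ell,\ p\nmid j}\frac{j+z}{j-z}\in1+z\mathbb Z_p[[z]].
\]
Hence \eqref{eq:H} holds with $\Lambda(s)=\lambda_\ell(ps)$, whose coefficient of $s^k$ lies in $p^k\mathbb Z_p$. The series $F_w=F_\alpha$ and $F_{w'}=F_{\alpha'}$ are integral, so Lemma~\ref{lem:identity} applies. Here $\Lambda_1/p=L_\ell$, where $L_\ell$ is the coefficient of $z$ in $\lambda_\ell$, and $\pi_{a,k}=p^k\kappa_{a,k}$ with
\[
\sum_k\kappa_{a,k}z^k=\lambda_\ell(z)\prod_{j<a}\frac{(z+j-\ell)(z+j+1+\ell)}{(z+1+j)^2}\in\mathbb Z_p[[z]].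
\]

\subsection{Step 2: if $r\ge1$ and $\ell\equiv\tilde\ell\pmod{p^r}$, then $\mathcal A$, $\mathcal B$, $L$ agree modulo $p^r$}
Say $\ell<\tilde\ell$. The integers $j$ with $\ell<j\le\tilde\ell$ and $p\nmid j$ form a disjoint union of complete systems $\Sigma$ of representatives of $(\mathbb Z/p^r)^\times$. Since $-\Sigma$ is again such a system, and since $|\Sigma|$ is even because $p$ is odd,
\[
\prod_{j\in\Sigma}(z+j)\equiv\prod_{j\in\Sigma}(z-j)=\prod_{j\in\Sigma}(j-z)\pmod{p^r}.
\]
So $\lambda_{\tilde\ell}/\lambda_\ell\equiv1$ modulo $p^r\mathbb Z_p[[z]]$. Hence the $\kappa_{a,k}$ and $L$ agree modulo $p^r$.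

The difficulty is that $\gamma_k,\delta_k$ depend on $w'$, hence on $\ell'$, and $\ell'$ is only known modulo $p^{r-1}$. So $\gamma_k,\delta_k$ agree only modulo $p^{r-1}$. But in
\[
\mathcal A=\sum_{a<p}\sum_{k\ge0}X^a\,p^k\kappa_{a,k}\,\gamma_k(X^p),\qquad\mathcal B=\sum_{a<p}\sum_{k\ge1}X^a\,p^{k-1}\kappa_{a,k}\,\delta_k(X^p)
\]
the terms without a factor $p$ in front are those with $k=0$ and $k=1$, respectively, and $\gamma_0=1$, $\delta_1=1$ do not depend on $\ell'$ at all. All other terms carry a factor $p$. So $\mathcal A$ and $\mathcal B$ agree modulo $p^r$.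

\subsection{Step 3: continuity, and conclusion}
By Step 2 the coefficients of $\mathcal A$, $\mathcal B$ and the number $L$, so far defined for $\alpha=-\ell$, extend to continuous functions of $\alpha\in\mathbb Z_p$ with values in $\mathbb Z_p$, and modulo $p^r$ $(r\ge1)$ they depend only on $\alpha$ modulo $p^r$. Denote them by $\mathcal A_\alpha,\mathcal B_\alpha,L_\alpha$. The coefficients of $F_\alpha$, $F_{\alpha'}$ and $g_\alpha$ are continuous in $\alpha$ too: they are polynomials in $\alpha$ and $\alpha'$ over $\mathbb Q_p$. So for all $\alpha\in\mathbb Z_p$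
\begin{equation}\label{eq:all}
\begin{gathered}
F_\alpha=\mathcal A_\alpha\,F_{\alpha'}(x^p)+p\,\mathcal B_\alpha\,(\theta F_{\alpha'})(x^p),\\
g_\alpha=-L_\alpha+\frac{\mathcal B_\alpha}{(1-x^p)F_\alpha\,F_{\alpha'}(x^p)} .
\end{gathered}
\end{equation}
The second line shows $g_\alpha\in\mathbb Z_p[[x]]$. As $g_\alpha(0)=0$, this is (i).

We prove (ii) by induction on $t$. For $t=0$ it holds because $F_\alpha(0)=1$ and $g_\alpha(0)=0$. Let $t\ge1$. Replacing $\tilde\alpha$ by $1-\tilde\alpha$ changes every $\tilde\alpha_l$ into $1-\tilde\alpha_l$, and changes neither $F_{\tilde\alpha}$ and $g_{\tilde\alpha}$ nor the hypotheses. So we may assume $\alpha\equiv\tilde\alpha$ modulo $p^r$. Then $\mathcal A,\mathcal B,L$ agree modulo $p^r$ for $\alpha$ and $\tilde\alpha$. By induction, applied to $\alpha',\tilde\alpha'$ and $t-1$, we have $F_{\alpha'}\equiv F_{\tilde\alpha'}$ modulo $p^r$ in degrees $<p^{t-1}$. Hence $F_{\alpha'}(x^p)$ and $(\theta F_{\alpha'})(x^p)$ agree modulo $p^r$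 with the corresponding series for $\tilde\alpha'$ in degrees $<p^t$. Now \eqref{eq:all} gives the congruence first for $F_\alpha$ and then for $g_\alpha$. \qed

\section{Primes dividing $2m$}\label{sec:bad}

Let $p\mid2m$. By Lemma~\ref{lem:reduction}(a), part (1) of Theorem~\ref{thm:main} for $p$ follows once $\exp f(SX)\in\mathbb Z_p[[X]]$, where $S$ is $16m^3$ or a unit multiple of it. Recall that $B(n)=\frac1{n!^2}\prod_{j<n}\bigl((j+\frac12)^2-\frac1{m^2}\bigr)$ and that $v(n!)\le\frac{n-1}{p-1}$ for $n\ge1$.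

\subsection{Where size estimates suffice}
Consider the cases $p=2\mid m$; $p\ge5$ with $p\mid m$; and $p=3$ with $9\mid m$. Here $S=16m^3$. We claim that for $n\ge1$
\[
v(B(n)S^n)\ge\frac{n+1}2\quad(p\ne2),\qquad v(B(n)S^n)\ge n+1\quad(p=2).
\]
\begin{itemize}
\item $p\ge5$: each factor of the product has valuation $-2v(m)$ and $v(S)=3v(m)$. So $v(B(n)S^n)=v(m)n-2v(n!)\ge n-\frac{n-1}2=\frac{n+1}2$.
\item $p=3$, $v(m)\ge2$: likewise $v(B(n)S^n)=v(m)n-2v(n!)\ge2n-(n-1)\ge\frac{n+1}2$.
\item $p=2$, $m=2m_0$ with $m_0$ odd: $(j+\frac12)^2-\frac1{m^2}=j^2+j+\frac{m_0^2-1}{4m_0^2}\in\mathbb Z_2$ because $8\mid m_0^2-1$, and $v(S)=7$. So $v(B(n)S^n)\ge7n-2(n-1)\ge n+1$.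
\item $p=2$, $v(m)\ge2$: each factor has valuation $-2v(m)$, as $\frac1{m^2}$ dominates, and $v(S)=4+3v(m)$. So $v(B(n)S^n)\ge(4+v(m))n-2(n-1)\ge n+1$.
\end{itemize}
Moreover $v(S)\ge3$, so $v(S^n)\ge3n\ge n+1$.

Series $\sum_{n\ge1}s_nX^n$ with $v(s_n)\ge\frac{n+1}2$ (for $p=2$: $v(s_n)\ge n+1$) are closed under sums and products, hence also under $s\mapsto(1+s)^{-1}-1=\sum_{k\ge1}(-s)^k$. So $E(SX)-1$, with $E=\frac1{(1-x)F^2}$, is of this type. The coefficients of $f(SX)=\sum_{n\ge1}\phi_nX^n$ are $\phi_n=\frac1n[X^n]E(SX)$, and therefore $v(\phi_n)\ge\frac{n+1}2-v(n)$ (for $p=2$: $v(\phi_n)\ge n+1-v(n)$). In all cases $v(\phi_n)\ge1$: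
\begin{itemize}
\item for $p$ odd and $p\nmid n$, because $\frac{n+1}2\ge1$;
\item for $p$ odd and $p\mid n$, because $n\ge3$, $v(n)\le\log_3n$ and $\frac{n+1}2\ge1+\log_3n$; there is equality at $n=3$, and the difference is increasing for $n\ge3$;
\item for $p=2$, because $v(n)\le n$.
\end{itemize}
Since $v(\phi_n^k/k!)\ge k-v(k!)\ge0$, each $\exp(\phi_nX^n)$ is integral. Hence so is $\exp f(SX)$.

\subsection{The remaining cases}
There remain $p=2$ with $m$ odd, and $p=3$ with $m=3m_0$, $3\nmid m_0$. Here $S$ is a unit multiple of $16$ and of $27$, respectively, so we may take $x=16X$ and $x=27X$. Size estimates no longer suffice: we shall see that $v(B(n)16^n)=2n-2v(n!)$ and $v(B(n)27^n)=n-2v(n!)$, which are only $2$ and $1$ when $n$ is a power of $p$. Instead we show that $f$ is related to \emph{itself} by Lemma~\ref{lem:identity}. For $\beta\in\mathbb Z_p$ put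
\[
P_\beta(s)=(ps+\beta)(ps+p-\beta)=p^2(s^2+s)+\beta(p-\beta).
\]
\begin{itemize}
\item $p=2$: let $\beta=1-\frac2m\in\mathbb Z_2^\times$. Then $\beta(2-\beta)=1-\frac4{m^2}\equiv1\pmod4$, and $16\bigl((s+\frac12)^2-\frac1{m^2}\bigr)=16(s^2+s)+4-\frac{16}{m^2}=4P_\beta(s)$.
\item $p=3$: let $\beta=\frac32-\frac1{m_0}\in\mathbb Z_3^\times$. Then $\beta(3-\beta)=\frac94-\frac1{m_0^2}\equiv-1\pmod3$, and $27\bigl((s+\frac12)^2-\frac1{m^2}\bigr)=27(s^2+s)+\frac{27}4-\frac3{m_0^2}=3P_\beta(s)$.
\end{itemize}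
We use the notation of \S\ref{ssec:ode} with $u=16$, $w=16A$ for $p=2$ and $u=27$, $w=27A$ for $p=3$. As $s^2+s+A=(s+\frac12)^2-\frac1{m^2}$, we have $N_w=4P_\beta$ and $N_w=3P_\beta$, respectively, and by the scaling remark in \S\ref{ssec:ode}
\[
F_w(X)=F(uX),\qquad f_w(X)=f(uX).
\]
For $j\in\mathbb Z$ the numbers $P_\beta(j)$ are units. So the coefficients of $F_w$ are $4^n\cdot\text{unit}/n!^2$ and $3^n\cdot\text{unit}/n!^2$, respectively. They are nonzero, and they are integral because $2v(n!)\le2(n-1)$ for $p=2$ and $2v(n!)\le n-1$ for $p=3$ $(n\ge1)$.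

\emph{The coefficient quotient.} We want \eqref{eq:H} with $w'=w$. In the denominator $\prod_{1\le l\le pn}(l+\varepsilon)^2$ of $c_w(pn,\varepsilon)$, the factors with $p\mid l$ give $p^{2n}\prod_{1\le h\le n}(h+\frac\varepsilon p)^2$. The last product is the denominator of $c_w(n,\varepsilon/p)$, and $p^{2n}$ is cancelled by the constants $4$ and $3$ in $N_w$, as $4^{2n-n}=2^{2n}$ and $3^{3n-n}=3^{2n}$. The factors with $p\nmid l$ are collected by
\[
\prod_{0<l<p}(pj+l+\varepsilon)^2=P_1(j+\tfrac\varepsilon p)^{p-1},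
\]
which for $p=2$ and $p=3$ reads $(2s+1)^2=P_1(s)$ and $(3s+1)^2(3s+2)^2=P_1(s)^2$ at $s=j+\frac\varepsilon p$. So
\begin{equation}\label{eq:quot}
\frac{c_w(pn,\varepsilon)}{c_w(n,\varepsilon/p)}=\frac{\prod_{j<pn}P_\beta(j+\varepsilon)}{\prod_{j<n}P_\beta(j+\frac\varepsilon p)\,\prod_{j<n}P_1(j+\frac\varepsilon p)^{p-1}}.
\end{equation}
Let $\hat P=P$ for $p=2$ and $\hat P=-P$ for $p=3$. Replacing $P_\beta,P_1$ by $\hat P_\beta,\hat P_1$ does not change \eqref{eq:quot}, since for $p=3$ the total sign is $(-1)^{3n-n-2n}=1$. For both parameters, $\beta$ and $1$, we now have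
\begin{equation}\label{eq:hatP}
\hat P(s)=\hat\omega+\sigma p^2(s^2+s),\qquad\sigma=\pm1,\qquad\hat\omega\equiv1\pmod4\ \text{ resp. }\ \hat\omega\equiv1\pmod3 ,
\end{equation}
with $\sigma=1$ for $p=2$ and $\sigma=-1$ for $p=3$; for the parameter $1$ we have $\hat\omega=1$ and $\hat\omega=-2$, respectively.

\emph{A difference equation.} To interpolate the products in \eqref{eq:quot} by analytic functions we solve $M(s+1)=\hat P(s)M(s)$. Let $\mathbb Z_p\langle s\rangle$ be the ring of power series over $\mathbb Z_p$ with coefficients tending to $0$; it is complete for the Gauss norm (the maximum of the absolute values of the coefficients). Below, the valuation of a series is the minimum of the valuations of its coefficients.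

\begin{lemma}\label{lem:M}
For $p\in\{2,3\}$ and $\hat P$ as in \eqref{eq:hatP} there is $M\in1+p\mathbb Z_p\langle s\rangle$ with $M(0)=1$ and $M(s+1)=\hat P(s)M(s)$.
\end{lemma}

\begin{proof}
Take logarithms. Let $S_k\in\mathbb Q[s]$ be the polynomial with $S_k(s+1)-S_k(s)=(s^2+s)^k$ and $S_k(0)=0$, and put
\[
L(s)=s\log\hat\omega+\sum_{k\ge1}\frac{(-1)^{k-1}}k\Bigl(\frac{\sigma p^2}{\hat\omega}\Bigr)^kS_k(s).
\]

\emph{Size of $L$.} The polynomial vanishing at $0$ with difference $s^r$ is $\sum_{l=0}^r\binom rl\frac{b_l}{r+1-l}s^{r+1-l}$ with the Bernoulli numbers $b_l$, and $pb_l\in\mathbb Z_p$ by von Staudt's theorem. As $(s^2+s)^k$ is an integral combination of $s^k,\dots,s^{2k}$, the $k$-th term of the sum has valuation at least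
\[
\tau_k=2k-v(k)-1-\lfloor\log_p(2k+1)\rfloor ,
\]
and $\tau_k\to\infty$. For small $k$ we also use $S_1=\frac{s^3-s}3$ and $S_2=\frac{s^5}5-\frac{s^3}3+\frac{2s}{15}$, which are verified by taking differences.

For $p=3$: the term $k=1$ has valuation $1$; $\tau_2=2$; and $\tau_k\ge2k-1-\log_3(k(2k+1))\ge2$ for $k\ge3$, since this bound is $5-\log_321>2$ at $k=3$ and increases. As $\log\hat\omega\in3\mathbb Z_3$, we get $L\in3\mathbb Z_3\langle s\rangle$.

For $p=2$: the term $k=1$ has valuation $2$; the term $k=2$ has valuation at least $3$, because $S_2$ has coefficients in $\mathbb Z_2$; $\tau_3=3$, $\tau_4=2$; and $\tau_k\ge2k-1-\log_2(k(2k+1))\ge3$ for $k\ge5$, since this bound is $9-\log_255>3$ at $k=5$ and increases. As $\log\hat\omega\in4\mathbb Z_2$, we get $L\in4\mathbb Z_2\langle s\rangle$.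

\emph{The exponential.} Since $v(n!)\le\frac{n-1}{p-1}$, the series $L^n/n!$ $(n\ge1)$ has valuation at least $2n-(n-1)=n+1$ for $p=2$ and at least $n-\frac{n-1}2=\frac{n+1}2$ for $p=3$. So $M=\exp L$ converges in $1+p\mathbb Z_p\langle s\rangle$, and $M(0)=1$ because $L(0)=0$. The shift $s\mapsto s+1$ is an isometric ring automorphism of $\mathbb Z_p\langle s\rangle$, so $M(s+1)=\exp L(s+1)$, and differences may be taken termwise:
\[
L(s+1)-L(s)=\log\hat\omega+\log\Bigl(1+\frac{\sigma p^2(s^2+s)}{\hat\omega}\Bigr).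
\]
Here $\hat\omega-1$ and $\sigma p^2(s^2+s)/\hat\omega$ have Gauss norm $<p^{-1/(p-1)}$: their valuations are at least $2>1$ for $p=2$ and at least $1>\frac12$ for $p=3$. In this range $\exp$ inverts $\log$. Hence $M(s+1)=\hat\omega\bigl(1+\sigma p^2(s^2+s)/\hat\omega\bigr)M(s)=\hat P(s)M(s)$.
\end{proof}

\emph{Conclusion.} Let $M_\beta,M_1$ be the series of Lemma~\ref{lem:M} for the parameters $\beta$ and $1$. Evaluating the difference equation at $s=j+\eta$ with $\eta=\varepsilon$ or $\eta=\varepsilon/p$ gives $\prod_{j<n}\hat P(j+\eta)=M(n+\eta)/M(\eta)$ for both. By \eqref{eq:quot}, condition \eqref{eq:H} with $w'=w$ holds for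
\[
\Lambda(s)=\frac{M_\beta(ps)}{M_\beta(s)\,M_1(s)^{p-1}}\in1+p\mathbb Z_p\langle s\rangle,\qquad\Lambda_0=1 .
\]
So Lemma~\ref{lem:identity} applies, and \eqref{eq:fid} says $f_w(X)-p^{-1}f_w(X^p)\in\mathbb Z_p[[X]]$. By Lemma~\ref{lem:dd}, $\exp f(uX)=\exp f_w(X)\in\mathbb Z_p[[X]]$. This covers all $p\mid2m$ and completes the proof of parts (1) and (2) of Theorem~\ref{thm:main}, hence of the conjecture. \qed

\section{The exponent $k$}\label{sec:k}

\begin{proof}[Proof of part \textup{(3)} of Theorem~\ref{thm:main}]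
By definition $k=1$ if and only if $r_0=0$, that is, $p\nmid t_1^2-1$. Let $k\ge2$ and $i=k-1\ge1$. By the choice of $i$ we have $r_{i-1}\ge i$, and as seen before \eqref{eq:close}, $p^{r_{i-1}}$ divides $t_{i-1}-t_i$ or $t_{i-1}+t_i$. So $p^{k-1}$ divides a nonzero integer which, as $|t_j|\le\frac{m-1}2$, is of absolute value at most $m-1$. Hence $p^{k-1}\le m-1$, which is trivial for $k=1$, and $p-1\le n_0=p\cdot p^{k-1}-1\le p(m-1)-1$. Moreover, if $k\ge2$, then $r_0\ge1$, so $p$ divides one of the nonzero integers $t_1\pm1$, and $p\le|t_1|+1\le\frac{m+1}2$. Thus $p>\frac{m+1}2$ forces $k=1$.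
\end{proof}

\begin{proof}[Proof of part \textup{(4)} of Theorem~\ref{thm:main}]
We look for an orbit whose consecutive differences are powers of $p$ that lose one factor $p$ at each step; then $r_j$ decreases from a large value and meets the line $r_j=j$ at a prescribed place. Let $p$ be odd, $k\ge2$, $K=2k-2$ and $m=p^{K+1}+p-1$. Then $m$ is odd, $m\equiv-1\pmod p$ and $m>p+1$, so $p\nmid2m$ and $p\not\equiv\pm1\pmod m$. From $p(1+p^K)=m+1$ and $1+p^K<\frac m2$ (as $m\ge3p^K+2$) we get $t_1=1+p^K$.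

By \eqref{eq:orbit}, $pt_{j+1}=t_j+m\nu_j$ with an integer $\nu_j$, $|\nu_j|\le\frac{p-1}2$, so $\nu_j$ is determined by $m\nu_j\equiv-t_j\pmod p$. If $t_j\equiv t_{j-1}\pmod p$, then $\nu_j=\nu_{j-1}$ and hence $p(t_{j+1}-t_j)=t_j-t_{j-1}$. Starting from $t_1-t_0=p^K$, induction gives
\[
t_{j+1}-t_j=p^{K-j}\qquad(0\le j\le K).
\]
Hence $t_j\equiv1\pmod p$ for $j\le K$. For $j<K$ it follows that $t_j+t_{j+1}\equiv2\pmod p$ is prime to $p$, so $r_j=K-j$. Thus $r_j>j$ for $j<\frac K2$ and $r_{K/2}=\frac K2$. So the least $i$ with $r_i\le i$ is $\frac K2=k-1$, and $n_0=p^k-1$.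
\end{proof}

\begin{remark}
Two orbits with $p=3$ illustrate part (2). For $m=5$ we have $(t_0,t_1,t_2)=(1,2,-1)$ and $r_0=r_1=1$. So $k=2$, $n_0=8$, and $D_8$ is divisible by $3$ exactly once, in accordance with \S\ref{ssec:explained}. For $m=11$ we have $(t_0,t_1,t_2,t_3)=(1,4,5,-2)$ and $(r_0,r_1,r_2)=(1,2,1)$. So $k=3$, $n_0=26$ and $v_3(D_{26})=2$. Here $p^{k-1}=9$ is close to the bound $m-1=10$ of part (3).
\end{remark}

\begin{thebibliography}{1}

\bibitem{UC}
``University Of California'' (as printed: UNIVERSITY OF CALIFORNIA),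
\texttt{http://ftp.halfaya.org/ucla/research/thesis.pdf}.

\end{thebibliography}

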